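# Normal, first countable, and stuck at $\aleph_2$: why GCH does not lift separation from $\aleph_1$ points to $\aleph_2$ points

## 1. The first guess: under GCH, separation climbs from $\aleph_1$ to $\aleph_2$

We start with the vocabulary. A subset $D$ of a space $X$ is closed discrete if it is closed and discrete in the subspace topology. A family $\{U_d:d\in D\}$ of pairwise disjoint open sets with $d\in U_d$ is said to *separate* $D$.

**Definition.** For a cardinal $\kappa$, a space $X$ is *$\kappa$-collectionwise Hausdorff* ($\kappa$-cwH) if every closed discrete $D\subseteq X$ with $|D|\le\kappa$ can be separated. A space is *first countable* if every point has a countable neighborhood base. The *character* of a space is the least cardinal $\lambda$ such that every point has a neighborhood base of size $\le\lambda$. Normal spaces are assumed to be $T_1$.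

The problem, taken from "Topological Applications Of Generic Huge Embeddings", is this: does ZFC + GCH prove that every normal first countable $\aleph_1$-cwH space is $\aleph_2$-cwH?

The answer one would first guess is **yes**. Normality separates any two complementary pieces of a closed discrete set. First countability says that a separation of $D$ amounts to one natural number per point of $D$. GCH provides strong guessing principles. Let us test the guess.

**Test 1: countable sets.** In a normal space $X$ every countable closed discrete $D=\{d_n:n<\omega\}$ can be separated. By regularity choose open $U_n\ni d_n$ with $\overline{U_n}\cap D=\{d_n\}$, and put $V_n=U_n\setminus\bigcup_{m<n}\overline{U_m}$. Then $d_n\in V_n$, and the $V_n$ are open and pairwise disjoint. So the first step up costs nothing.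

**Test 2: metrizable spaces.** If $D$ is closed discrete in a metric space and $|D|\ge2$, let $r_d>0$ be the distance from $d$ to $D\setminus\{d\}$. The balls $B(d,r_d/2)$ are pairwise disjoint: a common point of two of them would make the distance from $d$ to $d'$ less than $\frac12(r_d+r_{d'})\le\max(r_d,r_{d'})$, which is at most that distance. So metrizable spaces are $\kappa$-cwH for all $\kappa$.

**Test 3: ladder spaces.** This is the serious test. Write $S^2_0=\{\delta<\omega_2:\mathrm{cf}\,\delta=\omega\}$. Recall that $C\subseteq\omega_2$ is club if it is closed and unbounded, that $T\subseteq\omega_2$ is stationary if it meets every club, and Fodor's theorem: a function $\varphi$ on a stationary set with $\varphi(\delta)<\delta$ is constant on a stationary subset. The same notions make sense below any ordinal of uncountable cofinality.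

**Definition.** A set $E\subseteq S^2_0$ is *nonreflecting* if $E\cap\gamma$ is nonstationary in $\gamma$ for every $\gamma<\omega_2$ with $\mathrm{cf}\,\gamma=\omega_1$.

For example, $S^2_0$ itself does reflect: if $\mathrm{cf}\,\gamma=\omega_1$ and $C$ is club in $\gamma$ of order type $\omega_1$, then all limit points of $C$ below $\gamma$ have cofinality $\omega$, so $S^2_0\cap\gamma$ contains a club of $\gamma$. A nonreflecting stationary set has to be thin near every such $\gamma$.

Let $E\subseteq S^2_0$ be stationary, and for $\delta\in E$ let $\eta_\delta:\omega\to\delta$ be strictly increasing and cofinal. The *plain ladder space* $Y$ has isolated points $(\alpha,0)$, $\alpha<\omega_2$, and points $(\delta,1)$, $\delta\in E$, with basic neighborhoods $V_m(\delta)=\{(\delta,1)\}\cup\{(\eta_\delta(n),0):n\ge m\}$. It is first countable. Its closed discrete set $E\times\{1\}$ cannot be separated: if the sets $V_{m(\delta)}(\delta)$ were pairwise disjoint, then $\delta\mapsto\eta_\delta(m(\delta))$ would be injective and regressive on $E$, against Fodor. If $E$ is nonreflecting, $Y$ is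 $\aleph_1$-cwH: the proof of Lemma 3 below, which does not use that ladder points lie in $E$, gives pairwise disjoint tails for all ladders below any $\gamma<\omega_2$. A closed discrete $Z$ with $|Z|\le\aleph_1$ has its non-isolated points below some $\gamma$; shorten the tails so that they also avoid the rest of $Z$, and give the isolated points of $Z$ their singletons.

So $Y$ would refute the guess, if only it were normal. GCH says that it is not.

**Proposition 1 (GCH).** (i) $\diamondsuit^*(S^2_0)$ holds: there are families $\mathcal A_\delta\subseteq\mathcal P(\delta)$, $\delta\in S^2_0$, with $|\mathcal A_\delta|\le\aleph_1$, such that for every $X\subseteq\omega_2$ there is a club $C$ with $X\cap\delta\in\mathcal A_\delta$ for all $\delta\in C\cap S^2_0$. (ii) For every stationary $T\subseteq S^2_0$, $\diamondsuit(T)$ holds: there are $B_\delta\subseteq\delta$, $\delta\in T$, such that for every $X\subseteq\omega_2$ the set $\{\delta\in T:X\cap\delta=B_\delta\}$ is stationary.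

*Proof.* (i) By GCH we can enumerate the bounded subsets of $\omega_2$ as $\langle a_i:i<\omega_2\rangle$. Let $\mathcal A_\delta$ consist of all $\delta\cap\bigcup_{i\in b}a_i$ with $b\in[\delta]^{\le\omega}$; then $|\mathcal A_\delta|\le\aleph_1^{\aleph_0}=\aleph_1$. Given $X$, for club many $\delta$ every $X\cap\beta$ with $\beta<\delta$ is some $a_i$ with $i<\delta$. If such a $\delta$ has cofinality $\omega$, write $\delta=\sup_k\beta_k$; then $X\cap\delta=\bigcup_k(X\cap\beta_k)\in\mathcal A_\delta$.

(ii) Fix a bijection $\pi:\omega_2\times\omega_1\to\omega_2$, write $\mathcal A_\delta=\{A^i_\delta:i<\omega_1\}$, and put $B^i_\delta=\{\beta<\delta:\pi(\beta,i)\in A^i_\delta\}$. We claim that for some $i$ the sequence $\langle B^i_\delta:\delta\in T\rangle$ works. If not, for each $i$ there are $X_i$ and a club $C_i$ with $X_i\cap\delta\ne B^i_\delta$ for all $\delta\in C_i\cap T$. Let $Y=\{\pi(\beta,i):i<\omega_1,\ \beta\in X_i\}$. Choose $\delta\in T\cap\bigcap_iC_i$ with $\pi[\delta\times\omega_1]=\delta$ and $Y\cap\delta\in\mathcal A_\delta$, say $Y\cap\delta=A^i_\delta$. For $\beta<\delta$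 we have $\pi(\beta,i)<\delta$, so $\beta\in B^i_\delta$ iff $\pi(\beta,i)\in Y$ iff $\beta\in X_i$. So $B^i_\delta=X_i\cap\delta$, a contradiction. $\square$

**Proposition 2 (GCH).** No plain ladder space on a stationary $E\subseteq S^2_0$ is normal.

*Proof.* Code functions $\omega_2\to2$ by subsets of $\omega_2$; by Proposition 1(ii) there are $g_\delta:\delta\to2$ ($\delta\in E$) such that every $f:\omega_2\to2$ satisfies $f{\restriction}\delta=g_\delta$ for stationarily many $\delta\in E$. Choose $c(\delta)\in2$ so that $g_\delta(\eta_\delta(n))=c(\delta)$ does *not* hold for almost all $n$. If $Y$ were normal, there would be disjoint open sets $O_0,O_1$ with $(\delta,1)\in O_{c(\delta)}$ for all $\delta\in E$. Let $f(\alpha)=1$ iff $(\alpha,0)\in O_1$. Then $f(\eta_\delta(n))=c(\delta)$ for almost all $n$, for every $\delta\in E$. At a $\delta$ with $f{\restriction}\delta=g_\delta$ this contradicts the choice of $c(\delta)$. $\square$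

So the guess survives its hardest natural test, and there is further evidence. By Fleissner (*Normal Moore spaces in the constructible universe*, Proc. AMS 46 (1974)), $V=L$ implies that normal first countable spaces are collectionwise Hausdorff; so in $L$ the guess is true. If one gives up first countability, the guess is false. The source recalls a model of GCH in which, for $S=\{\delta\in\omega_2:\mathrm{cf}\,\delta=\omega_1\}$, one can choose increasing $\omega_1$-sequences $\eta_\delta\to\delta$ such that for every $c=\langle c_\delta:\delta\in S,\ c_\delta\in{}^{\omega_1}2\rangle$ there is $f:\omega_2\to2$ with $f(\eta_\delta(\mu))=c_\delta(\mu)$ for all sufficiently large $\mu<\omega_1$, for every $\delta\in S$. The analogous ladder space is then normal and $\aleph_1$-cwH but not $\aleph_2$-cwH, and it has character $\aleph_1$. Proposition 2 shows that the cofinality-$\omega$ version of that idea cannot work.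

## 2. The guess is wrong: the theorems and nonreflecting sets from square

**Theorem A.** Assume GCH and let $E\subseteq S^2_0$ be a nonreflecting stationary set. There is a forcing $P$ that adds no new $\omega_1$-sequences of ground model elements, is $\aleph_3$-c.c., preserves cardinals and GCH, and forces: there is a normal, first countable, $\aleph_1$-cwH space that is not $\aleph_2$-cwH.

**Corollary.** Con(ZFC) implies Con(ZFC + GCH + "there is a normal first countable $\aleph_1$-cwH space that is not $\aleph_2$-cwH").

So ZFC + GCH does not prove the statement, assuming only Con(ZFC). Together with the theorem of Fleissner quoted above, the statement "every normal first countable $\aleph_1$-cwH space is $\aleph_2$-cwH" is independent of ZFC + GCH, relative to Con(ZFC).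

**Theorem B.** In the model of Theorem A, let $X=X_\ell$ be the space constructed there (Sections 3 and 4).

1. $X$ is a zero-dimensional, metacompact, normal, nonmetrizable Moore space of size $\aleph_2$, the union of a closed discrete set $E$ and a set of isolated points; it is $\aleph_1$-cwH and not $\aleph_2$-cwH.
2. For every $f:E\to\omega$, the set of $\delta\in\Lambda_\ell$ for which $\{n\ge f(\delta):p_{\delta,n}\in U_{f(\eta_\delta(n))}(\eta_\delta(n))\}$ is infinite is stationary in $\omega_2$.
3. $V$ and $V[G]$ have the same $H(\omega_2)$. In particular, starting from $V=L$, the counterexample coexists with GCH, $\diamondsuit^+_{\omega_1}$ and $\diamondsuit^*(S^2_0)$.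

*Proof of the Corollary from Theorem A.* We need a model of GCH with a nonreflecting stationary set. Con(ZFC) implies Con(ZFC + $V=L$), and $L$ satisfies GCH and, by Jensen's theorem, $\square_{\omega_1}$: there is $\langle C_\alpha:\alpha<\omega_2\text{ limit}\rangle$ with $C_\alpha$ club in $\alpha$, $\mathrm{otp}\,C_\alpha\le\omega_1$, and $C_\alpha=C_\gamma\cap\alpha$ whenever $\alpha\in\lim C_\gamma$ (the limit points of $C_\gamma$ below $\gamma$). There are at most $\aleph_1$ possible order types, so by pigeonhole $\mathrm{otp}\,C_\alpha$ is constant on some stationary $E\subseteq S^2_0$. Let $\mathrm{cf}\,\gamma=\omega_1$. Then $\lim C_\gamma$ is club in $\gamma$. For $\alpha\in\lim C_\gamma$ we have $\mathrm{otp}\,C_\alpha=\mathrm{otp}(C_\gamma\cap\alpha)$, and these order types are distinct for distinct $\alpha$. So $\lim C_\gamma$ meets $E$ in at most one point, and a club of $\gamma$ misses $E$. Hence $E$ is nonreflecting, and Theorem A applies in $L$. $\square$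

From now on fix GCH and $E$ as in Theorem A; $V$ is the ground model.

## 3. Ladders with heights: a space with an escape clause

The proof of Proposition 2 works because in $Y$ the value of $f$ on the ladder must *always* reveal $c(\delta)$. We change the space in two ways. The ladder points are themselves points of $E$, so they have colors of their own. And each rung carries a number $h_\delta(n)$, its height, such that a separating function may escape the rung by being larger than the height.

**Definition.** A *ladder assignment* on $E\cap(\gamma+1)$ (or on $E$) is a function $\ell$ on that set such that each $\ell(\delta)$ is either $\emptyset$ or a pair $(\eta_\delta,h_\delta)$, where $\eta_\delta:\omega\to E\cap\delta$ is strictly increasing and cofinal in $\delta$ and $h_\delta:\omega\to\omega$. Put $\Lambda=\Lambda_\ell=\{\delta:\ell(\delta)\ne\emptyset\}$. A function $f$ into $\omega$ with $E\cap\delta\subseteq\mathrm{dom}\,f$ is *good at* $\delta\in\Lambda$ if $f(\eta_\delta(n))>h_\delta(n)$ for all but finitely many $n$.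

For example, if all $h_\delta$ are bounded by one number $m$, then the constant function $m+1$ is good everywhere. Below, $\beta=-1$ is allowed as a lower bound of intervals of ordinals.

**Lemma 3.** Let $\ell$ be a ladder assignment on $E\cap(\gamma+1)$ and $-1\le\beta<\gamma<\omega_2$. There is $g:\Lambda\cap(\beta,\gamma]\to\omega$ such that the tails $\{\eta_\delta(n):n\ge g(\delta)\}$, $\delta\in\Lambda\cap(\beta,\gamma]$, are pairwise disjoint and contained in $(\beta,\gamma)$.

*Proof.* The lemma makes goodness easy to arrange below $\omega_2$; nonreflection enters here. We use induction on $\gamma$, for all $\beta$ at once. If $\gamma=0$ or $\gamma=\gamma'+1$, then $\gamma\notin E$; the statement is vacuous (if $\gamma=0$ or $\beta=\gamma'$) or follows from the case $\gamma'$.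

Let $\gamma$ be a limit. Choose $\langle\gamma_j:j<\mathrm{cf}\,\gamma\rangle$ increasing, continuous, cofinal in $\gamma$, with $\gamma_0=\beta$; if $\mathrm{cf}\,\gamma=\omega_1$, choose it with $\gamma_j\notin E$ for limit $j$, by taking the $\gamma_j$, $j\geq 1$, from a club of $\gamma$ disjoint from $E$. Let $\delta\in E\cap(\beta,\gamma)$ and let $j$ be least with $\delta\le\gamma_j$. Then $j\ne0$, and $j$ is not a limit: otherwise $\gamma_j=\sup_{i<j}\gamma_i\le\delta$, so $\delta=\gamma_j\notin E$. So $\delta$ lies in exactly one interval $(\gamma_j,\gamma_{j+1}]$. Apply the induction hypothesis to each pair $\gamma_j<\gamma_{j+1}$. The tails obtained for index $j$ are pairwise disjoint and lie in $(\gamma_j,\gamma_{j+1})$, so all tails are pairwise disjoint. If $\gamma\in\Lambda$, then $\mathrm{cf}\,\gamma=\omega$ and $\mathrm{ran}(\eta_\gamma)\cap\delta$ is finite for each $\delta<\gamma$. Raise each $g(\delta)$, $\delta<\gamma$, so that its tail avoids $\mathrm{ran}(\eta_\gamma)$, and choose $g(\gamma)$ with $\eta_\gamma(g(\gamma))>\beta$. $\square$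

**Lemma 4.** Let $\ell$ be a ladder assignment on $E\cap(\gamma+1)$, $-1\le\beta\le\gamma<\omega_2$, $f:E\cap(\beta+1)\to\omega$ and $m<\omega$. There is $f'\supseteq f$, $f':E\cap(\gamma+1)\to\omega$, with $f'\ge m$ on $E\cap(\beta,\gamma]$ and $f'$ good at every $\delta\in\Lambda\cap(\beta,\gamma]$.

*Proof.* If $\beta=\gamma$, let $f'=f$. Otherwise take $g$ from Lemma 3, put $f'(\eta_\delta(n))=\max(m,h_\delta(n)+1)$ for $\delta\in\Lambda\cap(\beta,\gamma]$ and $n\ge g(\delta)$, and $f'=m$ at the other points of $E\cap(\beta,\gamma]$. The tails are disjoint, so this is well defined; they lie above $\beta$, so $f$ is not touched. $\square$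

Fix once and for all a choice $f'=\mathrm{Ext}_m(\ell,\beta,\gamma,f)$ as in Lemma 4.

**Definition.** For a ladder assignment $\ell$ on $E$ let $X_\ell=E\cup\{p_{\delta,n}:\delta\in\Lambda,\ n<\omega\}$. The points $p_{\delta,n}$ are isolated, and $\delta\in E$ has the basic neighborhoods, for $m<\omega$,
$$U_m(\delta)=\{\delta\}\cup\{p_{\delta,n}:n\ge m\}\cup\{p_{\delta',n}:\eta_{\delta'}(n)=\delta,\ h_{\delta'}(n)\ge m\}.\tag{1}$$

So $p_{\delta,n}$ is a link between $\delta$ and the rung $\eta_\delta(n)$, and $\delta$ lets go of it when $m>n$, while $\eta_\delta(n)$ lets go when $m>h_\delta(n)$. If $\ell$ is constantly $\emptyset$, the space is discrete. If $\Lambda=\{\delta\}$, then $f(\eta_\delta(n))=h_\delta(n)+1$ makes all the $U_{f(\eta_\delta(n))}(\eta_\delta(n))$ disjoint from $U_0(\delta)$.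

For $\delta\ne\delta'$, the sets $U_k(\delta)$ and $U_{k'}(\delta')$ can meet only if, up to exchanging the two, $\delta=\eta_{\delta'}(n)$ for a (unique) $n$. Then the intersection is $\{p_{\delta',n}\}$ if $n\ge k'$ and $h_{\delta'}(n)\ge k$, and it is empty otherwise. So two points of $E$ have disjoint neighborhoods; an isolated point $p_{\delta,n}$ is outside $U_m(\delta)$ and $U_m(\eta_\delta(n))$ once $m>\max(n,h_\delta(n))$, and is in no other $U_m(\delta')$. Hence $X_\ell$ is Hausdorff and first countable, and $E$ is closed discrete.

**Lemma 5.** Let $\ell$ be a ladder assignment on $E$, in a model in which $E\subseteq\omega_2$, $|E|=\aleph_2$, and the conclusion of Lemma 4 holds for all $\ell{\restriction}(E\cap(\gamma+1))$, $\gamma<\omega_2$.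

1. If for every $c:E\to2$ there is $f:E\to\omega$ such that for each $\delta\in\Lambda$
$$\{n:f(\eta_\delta(n))\le h_\delta(n),\ c(\eta_\delta(n))\ne c(\delta)\}\ \text{ is finite},\tag{2}$$
then $X_\ell$ is normal.
2. $X_\ell$ is $\aleph_1$-cwH.
3. If no $f:E\to\omega$ is good at all $\delta\in\Lambda$, then $X_\ell$ is not $\aleph_2$-cwH.

*Proof.* (1) Let $H,K$ be disjoint closed sets and $A=H\cap E$. It suffices to find disjoint open $W_0\supseteq A$ and $W_1\supseteq E\setminus A$, because then $(W_0\setminus K)\cup(H\setminus E)$ and $(W_1\setminus H)\cup(K\setminus E)$ are disjoint open sets containing $H$ and $K$. Let $c$ be the characteristic function of $A$ and $f$ as in (2). Choose $f^+\ge f$ such that for $\delta\in\Lambda$ the number $f^+(\delta)$ exceeds all elements of the finite set in (2). Suppose $c(\delta)\ne c(\eta_\delta(n))$ and $p_{\delta,n}$ lies in both $U_{f^+(\delta)}(\delta)$ and $U_{f^+(\eta_\delta(n))}(\eta_\delta(n))$. Then $n\ge f^+(\delta)$ and $h_\delta(n)\ge f^+(\eta_\delta(n))\ge f(\eta_\delta(n))$, so $n$ is in the finite set, contradicting $n\ge f^+(\delta)$.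 So $W_0=\bigcup_{\delta\in A}U_{f^+(\delta)}(\delta)$ and $W_1=\bigcup_{\delta\in E\setminus A}U_{f^+(\delta)}(\delta)$ are disjoint.

(2) Let $Z$ be closed discrete, $|Z|\le\aleph_1$. Then $Z\cap E\subseteq\gamma$ for some $\gamma<\omega_2$. By Lemma 4 with $\beta=-1$ there is $f$ on $E\cap(\gamma+1)$ good at all $\delta\in\Lambda\cap(\gamma+1)$. Let $f^+\ge f$ be such that $f^+(\delta)$ exceeds the finitely many $n$ with $f(\eta_\delta(n))\le h_\delta(n)$. If $p_{\delta,n}\in U_{f^+(\delta)}(\delta)\cap U_{f^+(\eta_\delta(n))}(\eta_\delta(n))$, then $n\ge f^+(\delta)$ and $h_\delta(n)\ge f(\eta_\delta(n))$, a contradiction. So the sets $U_{f^+(\delta)}(\delta)$, $\delta\in E\cap(\gamma+1)$, are pairwise disjoint. Raise $f^+$ further so that $U_{f^+(\delta)}(\delta)\cap Z=\{\delta\}$ for $\delta\in Z\cap E$, and use $\{z\}$ for $z\in Z\setminus E$.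

(3) If $E$ can be separated, then for some $f$ the sets $U_{f(\delta)}(\delta)$, $\delta\in E$, are pairwise disjoint. For $\delta\in\Lambda$ and $n\ge f(\delta)$ we get $p_{\delta,n}\notin U_{f(\eta_\delta(n))}(\eta_\delta(n))$, that is, $h_\delta(n)<f(\eta_\delta(n))$. So $f$ is good at all $\delta\in\Lambda$. $\square$

**Remark (what the diamond argument still says).** Run the proof of Proposition 2 on $X_\ell$ with $\Lambda$ stationary. Use $\diamondsuit(\Lambda)$ to guess $g_\delta:E\cap\delta\to\omega$ and define $c$ by recursion: if infinitely many $n$ satisfy $g_\delta(\eta_\delta(n))\le h_\delta(n)$, choose a color $i$ taken by $c(\eta_\delta(n))$ for infinitely many of these $n$ and put $c(\delta)=1-i$; otherwise $c(\delta)=0$. If $f$ satisfies (2) for this $c$, then $f$ is good at each $\delta$ with $f{\restriction}\delta=g_\delta$, hence at stationarily many $\delta\in\Lambda$. There is no contradiction: $f$ may still fail to be good at stationarily many *other* $\delta$. This is the room that the escape clause creates, and we have to exploit it by forcing.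

## 4. Forcing the ladders and all the separating functions together

We force $\ell$ with initial segments, and at the same time, for each coloring $c$, a function $f$ satisfying (2). A condition carries promises for at most $\aleph_1$ colorings.

By recursion on $\xi\le\omega_3$ define $P_\xi$, choosing at stage $\zeta<\omega_3$ a $P_\zeta$-name $\dot c_\zeta$ for a function $E\to2$. A condition $p\in P_\xi$ is a triple $(\lambda_p,\ell_p,\langle p(\zeta):\zeta\in d_p\rangle)$ where $\lambda_p<\omega_2$, $\ell_p$ is a ladder assignment on $E\cap(\lambda_p+1)$, $d_p\subseteq\xi$, $|d_p|\le\aleph_1$, $p(\zeta):E\cap(\lambda_p+1)\to\omega$, and for each $\zeta\in d_p$, writing $p{\restriction}\zeta=(\lambda_p,\ell_p,\langle p(\zeta'):\zeta'\in d_p\cap\zeta\rangle)\in P_\zeta$, for all $\delta\in E\cap(\lambda_p+1)$ with $\ell_p(\delta)\ne\emptyset$: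
$$p{\restriction}\zeta\Vdash_{P_\zeta}\{n:p(\zeta)(\eta_\delta(n))\le h_\delta(n),\ \dot c_\zeta(\eta_\delta(n))\ne\dot c_\zeta(\delta)\}\text{ is finite}.\tag{3}$$
When the set in (3) is finite we say "$p(\zeta)$ is *legit at* $\delta$". If $p(\zeta)$ is good at $\delta$, it is legit at $\delta$, whatever $\dot c_\zeta$ is; if $\dot c_\zeta$ is constant, every function is legit. Order: $q\le p$ iff $\lambda_q\ge\lambda_p$, $\ell_q\supseteq\ell_p$, $d_q\supseteq d_p$, and $q(\zeta)\supseteq p(\zeta)$ for $\zeta\in d_p$. Let $P=P_{\omega_3}=\bigcup_{\xi<\omega_3}P_\xi$ (a $d_p$ of size $\le\aleph_1$ is bounded in $\omega_3$). Conditions in $P_0$ are just pairs $(\lambda,\ell)$ with empty third part.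

**Lemma 6.**

(a) If $\xi\le\xi'$, $p\in P_{\xi'}$, $q\in P_\xi$, $q\le p{\restriction}\xi$, $m<\omega$, then the $r$ with $r{\restriction}\xi=q$, $d_r=d_q\cup(d_p\setminus\xi)$ and $r(\zeta)=\mathrm{Ext}_m(\ell_q,\lambda_p,\lambda_q,p(\zeta))$ for $\zeta\in d_p\setminus\xi$ is a condition in $P_{\xi'}$ and $r\le p,q$.

(b) If $p\in P_{\xi'}$ and $a\subseteq\xi'\setminus d_p$, $|a|\le\aleph_1$, then adding to $p$ the coordinates $\mathrm{Ext}_0(\ell_p,-1,\lambda_p,\emptyset)$ at all $\zeta\in a$ gives a condition $\le p$.

(c) If $\langle p_j:j<\theta\rangle$ is descending in $P_\xi$, $\theta\le\omega_1$ a limit ordinal, with $\lambda_{p_j}$ strictly increasing and $\lambda=\sup_j\lambda_{p_j}\notin E$, then the union, with length $\lambda$, is a condition below all $p_j$.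

(d) $P_\xi$ adds no new $\omega_1$-sequences of ground model elements.

(e) $|P_\xi|\le\aleph_2$ for $\xi<\omega_3$; $P$ is $\aleph_3$-c.c. and $|P|=\aleph_3$.

*Proof.* (a) This is the basic amalgamation. By induction on $\zeta\in d_p\setminus\xi$: $r{\restriction}\zeta$ is a condition with $r{\restriction}\zeta\le p{\restriction}\zeta$, so it forces $p(\zeta)$, and hence $r(\zeta)\supseteq p(\zeta)$, to be legit at each $\delta\le\lambda_p$ (legitimacy at $\delta$ depends only on values below $\delta$). For $\delta\in(\lambda_p,\lambda_q]$, $r(\zeta)$ is good at $\delta$ by Lemma 4.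

(b) The new coordinates are good everywhere. For the old coordinates, the restrictions to $\zeta$ only became stronger.

(c) Since $\lambda\notin E$, the union of the $\ell_{p_j}$ is a ladder assignment on $E\cap\lambda=E\cap(\lambda+1)$, and there is no requirement at $\lambda$. By induction on $\zeta$: legitimacy at $\delta<\lambda$ is forced by $p_j{\restriction}\zeta$ for any $j$ with $\zeta\in d_{p_j}$ and $\lambda_{p_j}\ge\delta$, and the union restricted to $\zeta$ is below $p_j{\restriction}\zeta$.

(d) Let $p\in P_\xi$ and let $D_i$ ($i<\omega_1$) be dense open; it suffices to find a condition below $p$ in $\bigcap_iD_i$. Take $N\prec H(\chi)$ with $|N|=\aleph_1$, $\omega_1\subseteq N$, $N^\omega\subseteq N$ (possible by CH), containing $P_\xi,p,\langle D_i\rangle,E$ and the other parameters. Then $\gamma=N\cap\omega_2$ is an ordinal, and $\mathrm{cf}\,\gamma=\omega_1$ since a countable cofinal subset would be in $N$ and so would its supremum $\gamma$. Let $D\subseteq\gamma$ be club of order type $\omega_1$ with $D\cap E=\emptyset$. Build a descending sequence $p_i\in N$ ($i<\omega_1$),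 $p_0\le p$, with $p_{i+1}\in D_i$ and $D\cap(\lambda_{p_i},\lambda_{p_{i+1}})\ne\emptyset$. Here lengths can be increased beyond any given $\mu<\omega_2$: extend the ladder assignment by the value $\emptyset$ and apply (a) with $0$ in the role of $\xi$. At a countable limit $i$, the sequence $\langle p_j:j<i\rangle$ is in $N$, and $\sup_{j<i}\lambda_{p_j}<\gamma$ is a limit of points of $D$, so it lies in $D$ and is not in $E$; (c) gives $p_i\in N$. At $\omega_1$ use (c) once more: the supremum has cofinality $\omega_1$, so it is not in $E$. The union is in every $D_i$.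

(e) By GCH there are at most $2^{\aleph_1}=\aleph_2$ ladder assignments of bounded length, at most $\aleph_2^{\aleph_1}=\aleph_2$ sets $d\in[\xi]^{\le\aleph_1}$, and for each $d$ and $\lambda$ at most $2^{\aleph_1}=\aleph_2$ sequences $\langle p(\zeta):\zeta\in d\rangle$. So $|P_\xi|\le\aleph_2$ and $|P|=\aleph_3$ (by (b), all $\zeta<\omega_3$ occur in supports). Given $\aleph_3$ conditions, the $\Delta$-system lemma, applicable since $\aleph_2^{\aleph_1}<\aleph_3$, lets us assume that the $d_p$ form a $\Delta$-system with root $R$. There are at most $\aleph_2$ possibilities for $(\lambda_p,\ell_p,\langle p(\zeta):\zeta\in R\rangle)$, so two conditions $p,q$ agree on these. Then $p\cup q$ is a condition: inductively $(p\cup q){\restriction}\zeta$ is below $p{\restriction}\zeta$ and $q{\restriction}\zeta$, so (3) holds at each $\zeta\in d_p\cup d_q$. $\square$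

**Lemma 7.** For $\xi\le\xi'\le\omega_3$, $P_\xi$ is a complete suborder of $P_{\xi'}$ with reduction $p\mapsto p{\restriction}\xi$. If $p\Vdash_P\dot c_\zeta(\alpha)=i$, then $p{\restriction}\zeta\Vdash_{P_\zeta}\dot c_\zeta(\alpha)=i$. Conversely, what $p{\restriction}\zeta$ forces in $P_\zeta$ about values of $\dot c_\zeta$, or about legitimacy, is forced by $p$.

*Proof.* $P_\xi\subseteq P_{\xi'}$. If $r\in P_{\xi'}$ is below $p,q\in P_\xi$, so is $r{\restriction}\xi$, so incompatibility is preserved. By Lemma 6(a), every $q\le p{\restriction}\xi$ in $P_\xi$ is compatible with $p$. This gives the first sentence. For the second: otherwise some $q\le p{\restriction}\zeta$ in $P_\zeta$ forces $\dot c_\zeta(\alpha)\ne i$, and $q$ is compatible with $p$, a contradiction. For the third: a $P$-generic $G$ containing $p$ contains $p{\restriction}\zeta$, $G\cap P_\zeta$ is $P_\zeta$-generic, and the statements are absolute. $\square$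

*Bookkeeping (so that every coloring is treated).* A nice $P_\zeta$-name for a function $E\to2$ is given by an antichain of $P_\zeta$ for each $\alpha\in E$, deciding the value $1$. For $\zeta<\omega_3$ there are at most $(2^{\aleph_2})^{\aleph_2}=\aleph_3$ of these. Fix a surjection $\zeta\mapsto(\zeta_0,\zeta_1)$ of $\omega_3$ onto $\omega_3\times\omega_3$ with $\zeta_0\le\zeta$, and let $\dot c_\zeta$ be the $\zeta_1$-th nice $P_{\zeta_0}$-name in an enumeration fixed at stage $\zeta_0$, viewed as a $P_\zeta$-name. By the $\aleph_3$-c.c., every $c:E\to2$ in $V^P$ has a nice name involving at most $\aleph_2$ conditions, hence a nice $P_{\zeta_0}$-name for some $\zeta_0<\omega_3$. So every $c:E\to2$ in $V^P$ is the interpretation of some $\dot c_\zeta$.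

*What holds in $V[G]$ for $P$-generic $G$.* By Lemma 6(d), $\omega_1$, $\omega_2$ and all subsets of $\omega_1$ are as in $V$; by Lemma 6(e), cardinals $\ge\aleph_3$ are preserved. So $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$. Counting nice names in $V$, $2^{\aleph_2}\le\aleph_3^{\aleph_2}=\aleph_3$ and $2^\mu\le(\aleph_3^{\aleph_2})^\mu=\mu^+$ for $\mu\ge\aleph_3$. Thus GCH holds. Let $\ell=\bigcup_{p\in G}\ell_p$ and $f_\zeta=\bigcup\{p(\zeta):p\in G,\ \zeta\in d_p\}$. Lengths can be increased, and by Lemma 6(b) any coordinate can be added, so by genericity $\ell$ and all $f_\zeta$ are total on $E$. By (3) and Lemma 7, requirement (2) for $c=\dot c_\zeta^G$ holds with $f=f_\zeta$. So $X_\ell$ is normal by Lemma 5(1). Each $\ell{\restriction}(E\cap(\gamma+1))$ is in $V$, and no new functions on $E\cap(\beta+1)$ are added, so Lemma 4 holds for it and $X_\ell$ is $\aleph_1$-cwH by Lemma 5(2). By Lemma 5(3), Theorem A follows from: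

**Main Proposition.** In $V[G]$, for each $f:E\to\omega$ the set $\{\delta\in\Lambda_\ell:f\text{ is not good at }\delta\}$ is stationary in $\omega_2$.

The rest of the proof of Theorem A is the proof of the Main Proposition. Suppose it fails. Then there are $p_*\in P$ and names such that $p_*$ forces: $\dot f:E\to\omega$, $\dot C\subseteq\omega_2$ is club, and $\dot f$ is good at every $\delta\in\Lambda_\ell\cap\dot C$. Fix these; we derive a contradiction.

## 5. Copying one condition along a ladder, and why it breaks

Here is the plan a sensible person would try. Take $\delta=N\cap\omega_2\in E$ for an elementary submodel $N$, and let $r$ be a condition with $\lambda_r\ge\delta$ and $r\Vdash\dot f(\delta)=v$. Reflect into $N$: find points $\alpha_n\nearrow\delta$ and conditions $q_n$ that look at $\alpha_n$ the way $r$ looks at $\delta$, so $q_n\Vdash\dot f(\alpha_n)=v$. Declare $\eta_\delta(n)=\alpha_n$ and $h_\delta(n)=v$. A condition below all $q_n$ that has this ladder at $\delta$ forces $\dot f(\eta_\delta(n))\le h_\delta(n)$ for all $n$, which is what we want.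

But is there such a condition? Look at (3) at $\delta$ for a coordinate $\xi$. We need, for almost all $n$,
$$q_n(\xi)(\alpha_n)>v\quad\text{or}\quad\dot c_\xi(\alpha_n)=\dot c_\xi(\delta).$$
If $q_n$ copies $r$, then $q_n(\xi)(\alpha_n)=r(\xi)(\delta)$ is the same number for all $n$. Supports may be uncountable (they must be allowed to be, for Lemma 6(c) with $\theta=\omega_1$), so some number is $r(\xi)(\delta)$ for uncountably many $\xi$. The value $v$ of $\dot f(\delta)$ is decided only after these numbers have been fixed, so nothing prevents $v$ from being larger. For uncountably many $\xi$ the escape clause is then lost at every $n$, and the colors of $\alpha_n$ and $\delta$ would have to agree, for uncountably many colorings at once. Moreover the colors $\dot c_\xi(\delta)$ are unknown while the ladder is being built. This is where copying stops.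

Two devices get past it.

1. *Moving labels.* Instead of copying the number $r(\xi)(\delta)$ we copy a rule. Conditions at $\alpha$ will have $q(\xi)(\alpha)=e(i,\kappa(\xi))$ for a countable index $i$, where $e$ comes from a coherent family of injections into $\omega$. At $\delta$ the index is some $i^*$; along the ladder the indices $i_n$ increase to $i^*$. No map from an uncountable set to $\omega$ is finite-to-one, but for each single $i$ only finitely many $\xi$ with $\kappa(\xi)\le i$ get a label $\le v$, and coherence will handle the $\xi$ with $\kappa(\xi)>i$.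
2. *Guessing colors along a finite tree.* The finitely many $\xi$ that keep getting small labels are put into a finite set $w$, and we run $2^{|w|}$ conditions in parallel, one for each guess of the colors $\dot c_\xi(\delta)$, $\xi\in w$.

## 6. Coherent labels, and when a value of $\dot f$ is available

**Lemma 8.** There are injections $e_\gamma:\gamma\to\omega$ ($\gamma<\omega_1$) such that $\{\beta<\gamma:e_\gamma(\beta)\ne e_{\gamma'}(\beta)\}$ is finite for $\gamma<\gamma'$.

*Proof.* We construct them by recursion, keeping $\omega\setminus\mathrm{ran}\,e_\gamma$ infinite. Write $=^*$ for equality up to finitely many arguments. Start with $e_0=\emptyset$; at a successor add one new value. At a limit $\gamma=\sup_k\gamma_k$ with $\gamma_k$ strictly increasing, build injections $s_0\subseteq s_1\subseteq\cdots$, $s_k:\gamma_k\to\omega$, with $s_k=^*e_{\gamma_k}$, starting with $s_0=e_{\gamma_0}$. To pass from $s_k$ to $s_{k+1}$, use $e_{\gamma_{k+1}}$ on $[\gamma_k,\gamma_{k+1})$ except at points where it takes a value in $\mathrm{ran}\,s_k$. There are only finitely many of these: if $e_{\gamma_{k+1}}(\beta)=s_k(\beta')$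 with $\beta'<\gamma_k\le\beta$, then $s_k(\beta')\ne e_{\gamma_{k+1}}(\beta')$, and $s_k=^*e_{\gamma_{k+1}}{\restriction}\gamma_k$. Give these points distinct new values outside $\mathrm{ran}\,s_k\cup\mathrm{ran}\,e_{\gamma_{k+1}}$; this set is $\mathrm{ran}\,e_{\gamma_{k+1}}$ plus finitely many points, so its complement is infinite. Let $s=\bigcup_ks_k$, an injection. Put $e_\gamma(\gamma_k)=s(\gamma_{2k})$ and $e_\gamma=s$ off $\{\gamma_k:k<\omega\}$. Then $e_\gamma$ is injective and omits all values $s(\gamma_{2k+1})$. For $\beta<\gamma$ only finitely many $\gamma_k$ are below $\beta$, so $e_\gamma{\restriction}\beta=^*s{\restriction}\beta=^*e_\beta$. $\square$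

Fix such a family, and for $i,j<\omega_1$ let
$$e(i,j)=e_i(j)\ \text{ for }j<i,\qquad e(i,j)=e_j(i)\ \text{ for }i<j,\qquad e(i,i)=0.\tag{4}$$

**Definition.** An *indexing* of a set $d$ is an injection $\kappa:d\to\omega_1$ with $\omega_1\setminus\mathrm{ran}\,\kappa$ uncountable. For $i<\omega_1$ and $v<\omega$ put
$$F^v_\kappa(i)=\{\xi\in d:\kappa(\xi)\le i,\ e(i,\kappa(\xi))\le v\}.\tag{5}$$

If $d\subseteq d'$ and $|d'|\le\aleph_1$, every indexing of $d$ extends to one of $d'$: use half of the unused values. Since $e_i$ and $\kappa$ are injective, there are at most $v+1$ elements $\xi$ of $F^v_\kappa(i)$ with $\kappa(\xi)<i$ and at most one with $\kappa(\xi)=i$; so $|F^v_\kappa(i)|\le v+2$. For example, if $e_\omega(j)=2j$, $d=\omega+1$ and $\kappa$ is the identity, then $F^3_\kappa(\omega)=\{0,1,\omega\}$.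

**Definition.** For $p\in P$, $\kappa$ an indexing of $d_p$, $i<\omega_1$, $v<\omega$, and $\tau$ a finite function into $2$ with $\mathrm{dom}\,\tau\subseteq d_p$, let $S(p,\kappa,i,v,\tau)$ be the set of $\alpha\in E$ with $\alpha>\lambda_p$ for which there is $q\le p$, $\lambda_q\ge\alpha$, with
$$q(\xi)(\alpha)=e(i,\kappa(\xi))\ \ \forall\xi\in d_p,\qquad q\Vdash\dot f(\alpha)=v\ \wedge\ \dot c_\zeta(\alpha)=\tau(\zeta)\ \ \forall\zeta\in\mathrm{dom}\,\tau.\tag{6}$$
Let $A(p,\kappa,v,\tau)=\{i<\omega_1:S(p,\kappa,i,v,\tau)\text{ is stationary}\}$.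

So $i\in A(p,\kappa,v,\tau)$ means: for stationarily many $\alpha$ we can go below $p$, wear the labels of index $i$ at $\alpha$, get $\dot f(\alpha)=v$, and have the colors of $\alpha$ prescribed by $\tau$. If $p$ forces $\dot f(\alpha)\ne v$ for all $\alpha>\lambda_p$, then $A(p,\kappa,v,\tau)=\emptyset$. *Monotonicity:* if $p'\le p$, $\kappa'\supseteq\kappa$ is an indexing of $d_{p'}$ and $\tau'\supseteq\tau$, then $A(p',\kappa',v,\tau')\subseteq A(p,\kappa,v,\tau)$, because a witness $q$ for the former is a witness for the latter; and $F^v_{\kappa'}(i)\supseteq F^v_\kappa(i)$.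

**Definition.** $(v,\tau)$ is *happy at* $(p,\kappa)$ if $\mathrm{dom}\,\tau\subseteq d_p$ and for all $p'\le p$, all indexings $\kappa'\supseteq\kappa$ of $d_{p'}$ and all finite $K\subseteq d_{p'}\setminus\mathrm{dom}\,\tau$, the set $\{i\in A(p',\kappa',v,\tau):F^v_{\kappa'}(i)\cap K=\emptyset\}$ is uncountable.

Thus $(v,\tau)$ is happy if, forever after, we can realize $v$ with small labels avoiding any given finite set of coordinates whose colors $\tau$ does not control. Happiness persists: if it holds at $(p,\kappa)$, it holds at every $(p',\kappa')$ with $p'\le p$ and $\kappa'\supseteq\kappa$ an indexing of $d_{p'}$.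

## 7. Finite trees of conditions

For finite $w\subset\omega_3$, $t\in2^w$ and an ordinal $\xi$ write $t{\restriction}\xi=t{\restriction}(w\cap\xi)$. For $t\ne t'$ in $2^w$ let $\Delta(t,t')=\min\{\zeta\in w:t(\zeta)\ne t'(\zeta)\}$, and let $\Delta(t,t)=\omega_3$.

**Definition.** A *system over $w$* is $\bar p=\langle p^t:t\in2^w\rangle$, $p^t\in P$, all with the same $\lambda_{\bar p},\ell_{\bar p},d_{\bar p}$, with $w\subseteq d_{\bar p}$, and *coherent*:
$$t{\restriction}\xi=t'{\restriction}\xi\ \Rightarrow\ p^t{\restriction}\xi=p^{t'}{\restriction}\xi\qquad(\xi\le\omega_3).\tag{7}$$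
A system $\bar p'$ over $w'$ *extends* $\bar p$ over $w$ if $w\subseteq w'$ and $p'^{t}\le p^{t{\restriction}w}$ for $t\in2^{w'}$. An indexing of $\bar p$ is an indexing of $d_{\bar p}$; $(\bar p',\kappa')$ extends $(\bar p,\kappa)$ if $\bar p'$ extends $\bar p$ and $\kappa'\supseteq\kappa$.

A system over $\emptyset$ is a single condition. A system over $\{\zeta\}$ is a pair $p^0,p^1$ that agrees below $\zeta$ and may differ from coordinate $\zeta$ on. In general $p^t(\xi)$ depends only on $t{\restriction}(\xi+1)$: the function for coordinate $\xi$ may know the guessed colors up to and including its own. All members have the same ladders, which is the point: the ladder is built before the colors are known. If $w\subseteq w'\subseteq d_{\bar p}$ with $w'$ finite, then $\langle p^{t{\restriction}w}:t\in2^{w'}\rangle$ is a system over $w'$ extending $\bar p$, called the *lift*.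

**Lemma 9.** Let $\bar p$ be a system over $w$, $t\in2^w$, $q\le p^t$, $m<\omega$. There is a system $\bar p'$ over $w$ extending $\bar p$ with $p'^t=q$, such that for $t'\ne t$, $\xi\in d_{\bar p}$ with $\xi\ge\Delta(t,t')$, and $\alpha\in E\cap(\lambda_{\bar p},\lambda_q]$, we have $p'^{t'}(\xi)(\alpha)\ge m$.

*Proof.* The lemma lets one branch act while the other branches, from the splitting point on, use the escape clause. All $p'^{t'}$ get $\lambda_q,\ell_q,d_q$. With $\Delta=\Delta(t,t')$ put
$$p'^{t'}(\xi)=\begin{cases}q(\xi)&\text{for }\xi\in d_q\cap\Delta,\\ \mathrm{Ext}_m(\ell_q,\lambda_{\bar p},\lambda_q,p^{t'}(\xi))&\text{for }\xi\in d_{\bar p}\setminus\Delta,\\ \mathrm{Ext}_0(\ell_q,-1,\lambda_q,\emptyset)&\text{for }\xi\in d_q\setminus(d_{\bar p}\cup\Delta).\end{cases}$$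
For $t'=t$ this is $q$. By (7), $q{\restriction}\Delta\le p^t{\restriction}\Delta=p^{t'}{\restriction}\Delta$, so Lemma 6(a), applied to $p^{t'}$ and $q{\restriction}\Delta\in P_\Delta$, and then Lemma 6(b), give $p'^{t'}\in P$ and $p'^{t'}\le p^{t'}$. The last assertion is the property of $\mathrm{Ext}_m$.

Coherence: let $t'{\restriction}\xi=t''{\restriction}\xi$. If $\Delta(t,t')<\xi$, then $\Delta(t,t'')=\Delta(t,t')$, and both restrictions to $\xi$ are computed identically, as $p^{t'}{\restriction}\xi=p^{t''}{\restriction}\xi$. Otherwise $\Delta(t,t'),\Delta(t,t'')\ge\xi$ and both restrictions equal $q{\restriction}\xi$. $\square$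

**Definition.** For $(\bar p,\kappa)$ over $w$, $t\in2^w$ is *$v$-resolved* if $(v,t{\restriction}u)$ is happy at $(p^t,\kappa)$ for some $u\subseteq w$, or $A(p^t,\kappa,v,t)$ is countable ("dead").

*Persistence:* if $(\bar p',\kappa')$ over $w'$ extends $(\bar p,\kappa)$ and $t\in2^{w'}$ is such that $t{\restriction}w$ is $v$-resolved, then $t$ is $v$-resolved for the same reason. In the happy case this is persistence of happiness, since $p'^t\le p^{t{\restriction}w}$; in the dead case it is monotonicity of $A$.

**Lemma 10.** For each $v$, each $(\bar p,\kappa)$ has an extension $(\bar p',\kappa')$ over some $w'$ in which every $t\in2^{w'}$ is $v$-resolved.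

*Proof.* The mechanism: a failure of happiness exhibits a finite set $K$ that small labels cannot avoid. Put $K$ into $w$. Since there are at most $v+2$ small labels, this can happen only finitely often. Say $(\bar p,\kappa)$ over $w$ has *rank* $\ge m$ if every $t\in2^w$ is $v$-resolved or satisfies $|F^v_\kappa(i)\cap w|\ge m$ for all but countably many $i\in A(p^t,\kappa,v,t)$. Rank is always $\ge0$. If the rank is $\ge v+3$, then all $t$ are $v$-resolved: for an unresolved $t$ the set $A(p^t,\kappa,v,t)$ is uncountable, and some $i$ in it would have $|F^v_\kappa(i)|\ge v+3$. So it suffices to pass from rank $\ge m$ to an extension of rank $\ge m+1$.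

Let $2^w=\{t_1,\dots,t_k\}$. Build successive extensions $(\bar p_0,\kappa_0)=(\bar p,\kappa),\dots,(\bar p_k,\kappa_k)$ over $w$. If $t_j$ is $v$-resolved at $(\bar p_{j-1},\kappa_{j-1})$, do nothing and let $K_j=\emptyset$. Otherwise $(v,t_j)$ is not happy at $(p_{j-1}^{t_j},\kappa_{j-1})$. So there are $q\le p_{j-1}^{t_j}$, an indexing $\kappa_j\supseteq\kappa_{j-1}$ of $d_q$ and a finite $K_j\subseteq d_q\setminus w$ such that $F^v_{\kappa_j}(i)\cap K_j\ne\emptyset$ for all but countably many $i\in A(q,\kappa_j,v,t_j)$. Apply Lemma 9 to get $\bar p_j$ with $p_j^{t_j}=q$, and $d_{\bar p_j}=d_q$.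

Let $w'=w\cup\bigcup_jK_j$ and lift $\bar p_k$ to $w'$. Let $t'\in2^{w'}$, $t'{\restriction}w=t_j$. If $t_j$ was $v$-resolved at step $j$, then $t'$ is $v$-resolved by persistence. Otherwise, again by persistence, $t_j$ is also not $v$-resolved at $(\bar p,\kappa)$, and by monotonicity, with $q$ from step $j$,
$$A(p_k^{t_j},\kappa_k,v,t')\subseteq A(q,\kappa_j,v,t_j)\cap A(p^{t_j},\kappa,v,t_j).$$
So all but countably many of its elements $i$ satisfy both $|F^v_{\kappa_k}(i)\cap w|\ge m$ and $F^v_{\kappa_k}(i)\cap K_j\ne\emptyset$. As $K_j\cap w=\emptyset$, $|F^v_{\kappa_k}(i)\cap w'|\ge m+1$. The member of the lift at $t'$ is $p_k^{t_j}$, so the lift has rank $\ge m+1$. $\square$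

For $v=0$, for instance, at most three rounds are needed.

## 8. Building the ladder inside a countable model

**Step 1: the models.** *This step fixes the point $\delta$ and the index $i^*$.* Let $\chi$ be a large regular cardinal. Since $E$ is stationary, there is $N\prec H(\chi)$ with $|N|=\aleph_1$, $\omega_1\subseteq N$, $\delta:=N\cap\omega_2\in E$, containing all relevant parameters: $P$, $p_*$, $\dot f$, $\dot C$, $E$, $\langle\dot c_\zeta\rangle$, $\langle e_\gamma\rangle$, $\mathrm{Ext}$. Let $M\prec N$ be countable, containing the parameters, with $\sup(M\cap\omega_2)=\delta$: take the Skolem hull in $N$ of the parameters and a countable cofinal subset of $\delta\subseteq N$. Then $M\prec H(\chi)$. Let $i^*=M\cap\omega_1$, a countable limit ordinal. Fix increasing sequences $\delta_k\in M\cap\delta$ cofinal in $\delta$ and $i^*_k<i^*$ cofinal in $i^*$ ($k<\omega$).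

**Step 2: the construction.** *This step builds the ladder $\langle\alpha_n\rangle$, the heights $\langle v_n\rangle$, and a chain of finite trees of conditions.* We build an increasing chain of extensions of pairs $(\bar p,\kappa)$, each pair an element of $M$, starting from $p_*$ as a system over $\emptyset$ with some indexing. Only finitely much has happened at any moment, so each pair can be chosen in $M$ although the whole chain is not in $M$. Along the way there are *steps of the chain*, numbered $n=0,1,2,\dots$, at which a point $\alpha_n$ and a number $v_n$ are fixed. Write $(\bar p_n,\kappa_n)$ over $w_n$ for the current pair just before chain step $n$, $\bar p_n^+$ for the system just after it, and $d_n=d_{\bar p_n}$, $\lambda_n=\lambda_{\bar p_n}$. *Stage $k$* ($k<\omega$) consists of the following.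

(i) *Resolve.* By Lemma 10, applied in $M$, extend so that all $t$ are $k$-resolved. Let $w^{(k)}$ be the resulting $w$; it does not change during the rest of the stage. By persistence, every $t\in2^{w^{(k)}}$ is $v$-resolved for all $v\le k$.

(ii) *Serve.* For each $(t,v)\in2^{w^{(k)}}\times\{0,\dots,k\}$ in turn: if currently $(v,t{\restriction}u)$ is happy at $(p^t,\kappa)$ for some $u\subseteq w^{(k)}$, do a *serving step*. If this is chain step $n$, put $t_n=t$, $v_n=v$, $u_n=u$ and
$$K_n=\Big(w_n\cup\bigcup_{m<n}F_m\Big)\setminus u_n,\tag{8}$$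
where the finite sets $F_m\subseteq d_m$ were defined at the earlier chain steps. $K_n$ is a finite subset of $d_n\setminus u_n$ and $K_n\in M$. By happiness $A'=\{i\in A(p_n^{t},\kappa_n,v,t{\restriction}u):F^{v}_{\kappa_n}(i)\cap K_n=\emptyset\}$ is uncountable. As $A'\in M$, $A'\cap i^*$ is unbounded in $i^*$. As $e_{i^*}$ is injective, only finitely many $i<i^*$ have $e_{i^*}(i)\le v_n$. So we can choose $i_n\in A'\cap i^*$ with $i_n\ge i^*_k$, $i_n$ larger than all $i_m$ chosen before, and $e_{i^*}(i_n)>v_n$. (The ordinal $i^*$ is not in $M$, but $i_n$ is.) Let $F_n=F^{v_n}_{\kappa_n}(i_n)$. Since $S(p^{t}_n,\kappa_n,i_n,v,t{\restriction}u)\in M$ is stationary, choose in $M$ some $\alpha_n\ge\delta_k$ in it, with a witness $q_n\le p_n^{t}$, $q_n\in M$. Let $\bar p_n^+$ be from Lemma 9 applied to $t_n$, $q_n$ and $m=v_n+1$, and extend the indexing to $d_{q_n}$.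

(iii) *Meet $\dot C$ and take a dummy rung.* For each $t\in2^{w^{(k)}}$ in turn, choose $q\le p^t$ forcing some ordinal $\ge\delta_k$, decided by $q$, into $\dot C$ (possible as $p^t\le p_*$), apply Lemma 9 to $t,q$ with $m=0$, and extend $\kappa$. After all $t$ are handled, do one *dummy step*, chain step $n$ say: choose $\alpha_n\in E\cap M$ with $\alpha_n>\lambda_n$, $\alpha_n\ge\delta_k$. Put $v_n=0$, $F_n=\emptyset$, let $\ell'$ extend $\ell_{\bar p_n}$ to $E\cap(\alpha_n+1)$ by the value $\emptyset$, and let $\bar p_n^+$ have length $\alpha_n$, ladder assignment $\ell'$, and $(p_n^+)^t(\xi)=\mathrm{Ext}_1(\ell',\lambda_n,\alpha_n,p_n^t(\xi))$ for $\xi\in d_n$. These are conditions by Lemma 6(a) with $0$ in the role of $\xi$. The system is coherent because each new function depends only on the old function at the same coordinate.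

Always $\lambda_n<\alpha_n\le\lambda_{\bar p_n^+}\le\lambda_{n+1}$, all these ordinals are in $M\cap\omega_2\subseteq\delta$, and every stage has a dummy step. Thus $\langle\alpha_n\rangle$ is strictly increasing in $E\cap\delta$ and cofinal in $\delta$, and $\sup_n\lambda_n=\delta$.

**Step 3: the limit objects.** *This step collects what a condition at $\delta$ has to extend.* Put
$$d=\bigcup_nd_n,\quad w=\bigcup_nw_n,\quad\kappa=\bigcup_n\kappa_n,\quad\ell^*=\bigcup_n\ell_{\bar p_n},\quad\eta_\delta(n)=\alpha_n,\quad h_\delta(n)=v_n.\tag{9}$$
Here $\ell^*$ is a ladder assignment on $E\cap\delta$, $w\subseteq d$ is countable, $|d|\le\aleph_1$, and $\kappa:d\to\omega_1$ is injective. For $\xi\in d$ and $t\in2^{w\cap(\xi+1)}$ let $f^t_\xi:E\cap\delta\to\omega$ be the union of the functions $p_n^{\hat t}(\xi)$ over all $n$ with $\xi\in d_n$ and all $\hat t\in2^{w_n}$ with $\hat t{\restriction}(\xi+1)=t{\restriction}(w_n\cap(\xi+1))$. By coherence $p_n^{\hat t}(\xi)$ depends only on $n$ (given $t$), and it increases with $n$. For the same $\hat t$, $f^t_\xi\supseteq(p_n^+)^{\hat t}(\xi)$, because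 $\bar p_{n+1}$ extends $\bar p_n^+$.

**Step 4: the ladder is harmless.** *This step shows that every coordinate can live with the new ladder, provided colors are guessed correctly on $w$.*

**Claim 11.** Let $\xi\in d$, $t\in2^{w\cap(\xi+1)}$. For all but finitely many $n$, either $f^t_\xi(\alpha_n)>v_n$, or $\xi\in w_n$ and for every $\hat t\in2^{w_n}$ with $\hat t{\restriction}(\xi+1)=t{\restriction}(w_n\cap(\xi+1))$: $(p_n^+)^{\hat t}{\restriction}\xi\Vdash_{P_\xi}\dot c_\xi(\alpha_n)=t(\xi)$. In particular, if $\xi\notin w$, then $f^t_\xi(\alpha_n)>v_n$ for all but finitely many $n$.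

*Proof.* Consider only $n$ so large that $\xi\in d_n$, and $\xi\in w_n$ if $\xi\in w$. At dummy steps $f^t_\xi(\alpha_n)\ge1>0=v_n$. Let $n$ be a serving step and $\hat t$ as stated; which of the following two cases applies depends only on $\hat t{\restriction}(\xi+1)$, hence not on the choice of $\hat t$.

*Case 1:* $\hat t{\restriction}(\xi+1)\ne t_n{\restriction}(\xi+1)$. Then $\Delta(t_n,\hat t)\le\xi$, and Lemma 9 with $m=v_n+1$ gives $f^t_\xi(\alpha_n)\ge v_n+1$.

*Case 2:* $\hat t{\restriction}(\xi+1)=t_n{\restriction}(\xi+1)$. Then by coherence $(p_n^+)^{\hat t}{\restriction}(\xi+1)=q_n{\restriction}(\xi+1)$, and $f_\xi^t(\alpha_n)=q_n(\xi)(\alpha_n)=e(i_n,\kappa(\xi))$ by (6). Suppose this is $\le v_n$.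

* Suppose $\kappa(\xi)>i_n$. If $\kappa(\xi)<i^*$, this happens for only finitely many serving steps $n$, since $i_n\ge i^*_k$ at stage $k$ and the $i^*_k$ increase to $i^*$. If $\kappa(\xi)\ge i^*$, then $e(i_n,\kappa(\xi))=e_{\kappa(\xi)}(i_n)=e_{i^*}(i_n)>v_n$ for all but finitely many serving steps, by coherence of the $e_\gamma$ and since the $i_n$ are distinct. So this subcase occurs only finitely often.
* Suppose $\kappa(\xi)\le i_n$. Then $\xi\in F_n$ by (5). Since $F_n\cap K_n=\emptyset$, $\xi\notin K_n$. If $\xi\in u_n\subseteq w_n$, then $q_n\Vdash\dot c_\xi(\alpha_n)=t_n(\xi)=\hat t(\xi)=t(\xi)$ by (6), hence by Lemma 7 $q_n{\restriction}\xi=(p_n^+)^{\hat t}{\restriction}\xi$ forces it in $P_\xi$: the second alternative holds. If $\xi\notin u_n$, then by (8) $\xi\notin w_n$ and $\xi\notin F_m$ for all $m<n$. By the choice of $n$ this means $\xi\notin w$. It can happen for at most one $n$: if it happened for $n<n'$, then $\xi\in F_n$ would contradict it for $n'$.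

If $\xi\notin w$, the second alternative never occurs, which gives the last sentence. $\square$

## 9. A condition that sits on the ladder

We construct $t\in2^w$ and $r\in P$ such that
$$\lambda_r\ge\delta,\qquad\ell_r\supseteq\ell^*\cup\{(\delta,(\eta_\delta,h_\delta))\};\tag{10}$$
$$d\subseteq d_r\ \text{ and }\ r(\xi)\supseteq f_\xi^{t{\restriction}(\xi+1)}\cup\{(\delta,e(i^*,\kappa(\xi)))\}\ \text{ for }\xi\in d;\tag{11}$$
$$r\Vdash\dot c_\zeta(\delta)=t(\zeta)\ \text{ for all }\zeta\in w,\ \text{ and }\ r\Vdash\dot f(\delta)=v^*\ \text{ for some }v^*<\omega.\tag{12}$$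

The guess $t$ cannot be chosen in advance, since $\dot c_\zeta(\delta)$ is decided only by conditions in $P_\zeta$ that already contain the ladder at $\delta$. So we climb through $w$, deciding one color at a time. The phrase "(11) for $\xi\in d\cap\rho$" means $d\cap\rho\subseteq d_r$ and the displayed inclusion for these $\xi$.

**Lemma 12.** Let $\rho\le\zeta'\le\omega_3$, $w\cap[\rho,\zeta')\subseteq\{\rho\}$, let $t$ be defined on $w\cap\zeta'$, and let $r\in P_\rho$ satisfy (10), and (11) for all $\xi\in d\cap\rho$. If $\rho\in w\cap\zeta'$, assume $r\Vdash_{P_\rho}\dot c_\rho(\delta)=t(\rho)$. Let $r^+$ be $r$ together with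
$$r^+(\xi)=\mathrm{Ext}_0\big(\ell_r,\delta,\lambda_r,f_\xi^{t{\restriction}(\xi+1)}\cup\{(\delta,e(i^*,\kappa(\xi)))\}\big)\qquad(\xi\in d\cap[\rho,\zeta')).$$
Then $r^+\in P_{\zeta'}$, $r^+{\restriction}\rho=r$, and $r^+$ satisfies (10), and (11) for $\xi\in d\cap\zeta'$.

*Proof.* Only (3) needs proof; we verify it by induction on $\xi\in d\cap[\rho,\zeta')$. Let $r^+{\restriction}\xi\in P_\xi$. For all $n$ and all $\hat t\in2^{w_n}$ agreeing with $t$ on $w_n\cap(\xi+1)$, we have $r^+{\restriction}\xi\le p_n^{\hat t}{\restriction}\xi$ and $r^+{\restriction}\xi\le(p_n^+)^{\hat t}{\restriction}\xi$. For the first, (10) handles the lengths and the ladders, and for $\xi'\in d_n\cap\xi$, (11) below $\xi$ gives $r^+(\xi')\supseteq f_{\xi'}^{t{\restriction}(\xi'+1)}\supseteq p_n^{\hat t}(\xi')$. The second follows in the same way: choose $\tilde t\in2^{w_{n+1}}$ extending $\hat t$ and agreeing with $t$ on $w_{n+1}\cap(\xi+1)$; then $r^+{\restriction}\xi\le p_{n+1}^{\tilde t}{\restriction}\xi\le(p_n^+)^{\hat t}{\restriction}\xi$.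

*Below $\delta$.* For $n$ with $\xi\in d_n$, $r^+(\xi)\supseteq p_n^{\hat t}(\xi)$, so $r^+{\restriction}\xi$ forces $r^+(\xi)$ to be legit at all $\delta'\le\lambda_n$, hence at all $\delta'<\delta$, because $\sup_n\lambda_n=\delta$.

*At $\delta$.* If $\xi\notin w$, $r^+(\xi)$ is good at $\delta$ by Claim 11. If $\xi\in w$, then $\xi=\rho$, and $r^+{\restriction}\xi=r$ forces $\dot c_\xi(\delta)=t(\xi)$ and, by Claim 11, for all but finitely many $n$: $f_\xi^{t{\restriction}(\xi+1)}(\alpha_n)>v_n$ or $\dot c_\xi(\alpha_n)=t(\xi)$. So $r^+(\xi)$ is forced to be legit at $\delta$.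

*Above $\delta$.* At $\delta'\in(\delta,\lambda_r]$ with $\ell_r(\delta')\neq\emptyset$ it is good by the choice of $\mathrm{Ext}_0$. $\square$

**Step 5: the climb.** *This step produces $t$ and $r$.* Let $\langle\zeta_a:a<\theta\rangle$ be the increasing enumeration of $w$ ($\theta<\omega_1$) and $\zeta_\theta=\omega_3$. Take $N^*\prec H(\chi^*)$ ($\chi^*$ large), $|N^*|=\aleph_1$, $\omega_1\subseteq N^*$, $N^{*\omega}\subseteq N^*$, containing everything above. Let $\gamma^*=N^*\cap\omega_2$, of cofinality $\omega_1$, and let $D\subseteq\gamma^*$ be club with $D\cap E=\emptyset$. As in Lemma 6(d), $N^*$ and $D$ serve to keep limits of lengths out of $E$. By recursion on $a\le\theta$ build $t{\restriction}\zeta_a$ and $r_a\in P_{\zeta_a}\cap N^*$ satisfying (10), and (11) for $\xi\in d\cap\zeta_a$, with $r_b{\restriction}\zeta_a\le r_a$ and $\lambda_{r_b}>\lambda_{r_a}$ for $a<b$.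

* $a=0$: apply Lemma 12 with $\rho=0$ and $\zeta'=\zeta_0$ to the $P_0$-condition $(\delta,\ \ell^*\cup\{(\delta,(\eta_\delta,h_\delta))\},\emptyset)$. Here $w\cap[0,\zeta_0)=\emptyset$; if $\zeta_0=0$, nothing is added.
* $a+1$: choose $r_a'\le r_a$ in $P_{\zeta_a}\cap N^*$ deciding $\dot c_{\zeta_a}(\delta)=:t(\zeta_a)$, with $D\cap(\lambda_{r_a},\lambda_{r'_a})\ne\emptyset$. It still satisfies (10), and (11) for $\xi\in d\cap\zeta_a$. Apply Lemma 12 to $r'_a$ with $\rho=\zeta_a$, $\zeta'=\zeta_{a+1}$; note $w\cap[\zeta_a,\zeta_{a+1})=\{\zeta_a\}$. Then $r_{a+1}{\restriction}\zeta_a=r'_a$.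
* $a$ limit: let $\rho=\sup_{b<a}\zeta_b$. The sequence $\langle r_b:b<a\rangle\in N^*$ is descending in $P_\rho$. Its lengths are strictly increasing, and $\sup_b\lambda_{r_b}<\gamma^*$ is a limit of points of $D$, so it is in $D$ and not in $E$. Take the union, a condition by Lemma 6(c); it satisfies (10), and (11) for $\xi\in d\cap\rho$. Apply Lemma 12 with $\rho$ and $\zeta'=\zeta_a$; here $w\cap[\rho,\zeta_a)=\emptyset$.

Since $r_\theta{\restriction}\zeta_a\le r_{a+1}{\restriction}\zeta_a=r_a'$ for each $a<\theta$, $r_\theta$ forces $\dot c_{\zeta_a}(\delta)=t(\zeta_a)$ for all $a<\theta$. By (10) and (11), $r_\theta\le p_*$, so some $r\le r_\theta$ decides $\dot f(\delta)=v^*$. Then (10)–(12) hold. By (10) and (11), for all $n$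
$$r\le p_n^{t{\restriction}w_n}\quad\text{and}\quad r\le(p_n^+)^{t{\restriction}w_n}.\tag{13}$$
In particular $r\le p_*$.

**Step 6: $\delta$ is forced into $\dot C$.** *The contradiction must take place at a point of $\dot C$.* By part (iii) of stage $k$ and (13), for every $k$, $r$ forces into $\dot C$ some ordinal $\ge\delta_k$ that was decided by a condition in $M$ and so lies in $M\cap\omega_2\subseteq\delta$. Hence $r$ forces $\dot C\cap\delta$ to be unbounded in $\delta$, and $r\Vdash\delta\in\dot C$.

## 10. The value $v^*$ was served infinitely often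

**Step 7: the true branch is not dead.** *This step shows that the construction could not have neglected $v^*$ along $t$.* Let $k\ge v^*$ and consider stage $k$. After (i), with current $(\bar p,\kappa')$ over $w^{(k)}$, put $\tau=t{\restriction}w^{(k)}\in M$. It is $v^*$-resolved. The set $S:=S(p^{\tau},\kappa',i^*,v^*,\tau)$ belongs to $N$, because $M\subseteq N$ and $i^*\in\omega_1\subseteq N$. Moreover $\delta\in S$, witnessed by $r$. To see this, go through the definition (6): $\delta\in E$ and $\delta>\lambda_{\bar p}$; $r\le p^\tau$ by (13) for the next chain step, whose $\bar p_n$ is over the same $w^{(k)}$ and extends $\bar p$; $\lambda_r\ge\delta$; $r(\xi)(\delta)=e(i^*,\kappa'(\xi))$ for $\xi\in d_{\bar p}$ by (11), as $\kappa\supseteq\kappa'$; and by (12) $r\Vdash\dot f(\delta)=v^*$ and $r\Vdash\dot c_\zeta(\delta)=\tau(\zeta)$ for $\zeta\in w^{(k)}$. If $S$ were nonstationary, some club $C'\in N$ of $\omega_2$ would be disjoint from $S$; but $\delta=N\cap\omega_2\in C'$. So $S$ is stationary, i.e. $i^*\in A(p^\tau,\kappa',v^*,\tau)$. This set belongs to $M$. If it were countable,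 it would be a subset of $M\cap\omega_1=i^*$, contradicting $i^*\notin i^*$. So it is uncountable, and $\tau$ is not dead for $v^*$.

**Step 8: the contradiction.** *This step reads off infinitely many bad rungs.* By Step 7, $(v^*,\tau{\restriction}u)$ is happy at $(p^\tau,\kappa')$ for some $u\subseteq w^{(k)}$. Happiness persists, so in (ii) of stage $k$ the pair $(\tau,v^*)$ is served at some chain step $n$: $v_n=v^*$, $t_n=\tau=t{\restriction}w_n$. Then $(p_n^+)^{t_n}=q_n\Vdash\dot f(\alpha_n)=v_n$, and $r\le q_n$ by (13). So
$$r\Vdash\dot f(\eta_\delta(n))=\dot f(\alpha_n)=v_n=h_\delta(n).$$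
This happens at every stage $k\ge v^*$. So $r$ forces $\dot f(\eta_\delta(n))=h_\delta(n)$ for infinitely many $n$, where $(\eta_\delta,h_\delta)=\ell(\delta)$ by (10). That is, $r$ forces that $\delta\in\Lambda_\ell\cap\dot C$ and that $\dot f$ is not good at $\delta$. Since $r\le p_*$, this is a contradiction. This proves the Main Proposition, Theorem A and the Corollary. $\blacksquare$

## 11. Theorem B: a Moore space, with $H(\omega_2)$ unchanged

*Proof of Theorem B.* (1) *Zero-dimensional.* We show that for $\delta\ne\delta'$ and any $m$ there is $k$ with $U_k(\delta')\cap U_m(\delta)=\emptyset$. By Section 3 the only possible common point is a single $p_{\delta'',n}$ with $\delta''=\max(\delta,\delta')$; take $k>n$ if $\delta''=\delta'$, and $k>h_\delta(n)$ if $\delta''=\delta$. So each $U_m(\delta)$ is clopen, and the singletons of isolated points are clopen since $X$ is $T_1$.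

*Moore.* A Moore space is a regular space with a development, that is, a sequence of open covers $\mathcal G_m$ such that for every point $x$ the stars $\mathrm{st}(x,\mathcal G_m)=\bigcup\{U\in\mathcal G_m:x\in U\}$ form a neighborhood base at $x$. Let $\mathcal G_m=\{U_m(\delta):\delta\in E\}\cup\{\{p\}:p\text{ isolated}\}$. Then $\mathrm{st}(\delta,\mathcal G_m)=U_m(\delta)$, and $\mathrm{st}(p_{\delta,n},\mathcal G_m)=\{p_{\delta,n}\}$ once $m>\max(n,h_\delta(n))$. So $X$ is developable, and it is regular because it is zero-dimensional and $T_1$.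

*Metacompact.* Every open cover should have a point-finite open refinement that is a cover. Take one $U_{m_\delta}(\delta)$ inside a member of the cover for each $\delta\in E$, together with the singletons of isolated points. A point $\delta\in E$ lies in one of these sets, and $p_{\delta,n}$ lies in at most three: $U_{m_\delta}(\delta)$, $U_{m_{\delta'}}(\delta')$ with $\delta'=\eta_\delta(n)$, and its singleton.

*Nonmetrizable.* By Test 2 of Section 1, metrizable spaces are collectionwise Hausdorff. The size is $\aleph_2$ because $|E|=\aleph_2$ and there are at most $\aleph_2$ isolated points. The rest was proved above.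

(2) This is the Main Proposition: if $f$ is not good at $\delta\in\Lambda_\ell$, then $h_\delta(n)\ge f(\eta_\delta(n))$, i.e. $p_{\delta,n}\in U_{f(\eta_\delta(n))}(\eta_\delta(n))$, for infinitely many $n$, and infinitely many of these $n$ are $\ge f(\delta)$.

(3) By Lemma 6(d) no subsets of $\omega_1$ are added and $\omega_2$ is preserved. Elements of $H(\omega_2)$ are coded by subsets of $\omega_1$, so $H(\omega_2)$ is unchanged. Recall that $\diamondsuit^+_{\omega_1}$ asserts that there are countable families $\mathcal B_\alpha\subseteq\mathcal P(\alpha)$, $\alpha<\omega_1$, such that for every $X\subseteq\omega_1$ there is a club $C\subseteq\omega_1$ with $X\cap\alpha,\ C\cap\alpha\in\mathcal B_\alpha$ for all $\alpha\in C$. It is a statement about $H(\omega_2)$ that holds in $L$ by Jensen's theorem, so it holds in $V[G]$ when $V=L$. Finally, GCH holds in $V[G]$, so $\diamondsuit^*(S^2_0)$ holds there by Proposition 1(i). $\blacksquare$
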